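# Fourier restriction at the endpoint $p=2d/(2d-\alpha)$ on sets of every dimension $\alpha$

Throughout, $e(t)=e^{2\pi i t}$ and $\widehat f(\xi)=\int f(x)\,e(-x\cdot\xi)\,dx$; for a finite measure, $\widehat\nu(\xi)=\int e(-x\cdot \xi)\,d\nu(x)$. Other normalizations only rescale. Balls $B(x,r)$ are closed, and $p'$ is the conjugate exponent of $p$.

## 1. Three tents: the fourth moment of a base-4 Cantor measure

Let $K\subset[0,1]$ be the set of numbers $\sum_{i\ge1}\epsilon_i4^{-i}$ with all $\epsilon_i\in\{0,2\}$. It consists of two copies of itself scaled by $1/4$, so its Hausdorff dimension is $1/2$. At stage $j$ we keep the $2^j$ intervals of length $4^{-j}$ on which the first $j$ digits are $0$ or $2$, and put the constant density $h_j=2^j$ on them. Then $\int h_j=2^j\cdot2^j\cdot4^{-j}=1$.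

Suppose that for some $q\in[1,\infty]$ we have, with a constant $C_j$,
$$\|\widehat f\|_{L^q(h_j\,d\xi)}\le C_j\|f\|_{L^{4/3}(\mathbb R)}\qquad\text{for all Schwartz } f .$$
How small can $C_j$ be? Since $h_j\,d\xi$ is a probability measure,
$$\Big|\int f\,\widehat{h_j}\Big|=\Big|\int\widehat f\,h_j\Big|\le\|\widehat f\|_{L^q(h_j\,d\xi)}\le C_j\|f\|_{4/3},$$
so by duality $\|\widehat{h_j}\|_{L^4}\le C_j$. The fourth moment can be computed by hand, because $\widehat{h_j}^{\,2}$ is the transform of $h_j*h_j$, and Plancherel gives $\|\widehat{h_j}\|_4^4=\|h_j*h_j\|_2^2$.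

*Stage 0.* $h_0=1_{[0,1)}$, and $h_0*h_0=T$ is the tent on $[0,2]$ of height $1$. Its squared $L^2$ norm is $2\int_0^1t^2\,dt=\frac23$.

*Stage 1.* $h_1=2$ on $[0,\frac14)\cup[\frac12,\frac34)$. The convolution $h_1*h_1$ consists of three tents with disjoint interiors, each with base of length $\frac12$, with heights $1,2,1$. A tent of height $a$ and base $\frac12$ has squared norm $a^2/6$, so the total is $(1+4+1)/6=1$.

*Stage $j$.* $h_j$ is the density of $\sum_{i\le j}4^{-i}\epsilon_i+4^{-j}U$, with independent uniform digits $\epsilon_i\in\{0,2\}$ and $U$ uniform on $[0,1)$. Adding an independent copy, we obtain digits $s_i\in\{0,2,4\}$ with probabilities $\frac14,\frac12,\frac14$ and the tent $T$ at scale $4^{-j}$: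
$$h_j*h_j(x)=4^j\sum_s w_s\,T(4^jx-m_s),\qquad m_s=\sum_{i\le j}4^{j-i}s_i .$$
The integers $m_s$ are even, and distinct because $m_s/2$ has base-4 digits $s_i/2\in\{0,1,2\}$. So the tents have disjoint interiors and
$$\|\widehat{h_j}\|_4^4=4^j\cdot\tfrac23\sum_sw_s^2=\tfrac23\Big(4\cdot\big(\tfrac1{16}+\tfrac14+\tfrac1{16}\big)\Big)^j=\tfrac23\Big(\tfrac32\Big)^j .$$

The best constant therefore grows at least like $(3/2)^{j/4}$: every scale costs a constant factor. The limit measure $\mu$ on $K$ fails outright: if $\widehat\mu\in L^4$, then $\mu*\mu\in L^2$. But $\mu*\mu$ is carried by $K+K$, which is covered by $3^j$ intervals of length $\frac43 4^{-j}$ and so has Lebesgue measure $0$.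

Is this failure due to the special structure of $K$, or can no set of dimension $1/2$ support a measure with this inequality at $p=4/3$? To ask this properly we first need to see why $4/3$ is the critical exponent.

## 2. The restriction inequality and the critical exponent

For a Borel measure $\mu$ on $\mathbb R^d$, $p\in[1,2]$ and $q\in[1,\infty]$, the restriction inequality is
$$\|\widehat f\|_{L^q(\mu)}\le C\,\|f\|_{L^p(\mathbb R^d)}\qquad\text{for all Schwartz functions } f,\tag{1}$$
with $C$ independent of $f$.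

**Definition (endpoint restriction exponent).** For $E\subseteq\mathbb R^d$, let $p_{\rm res}(E)$ be the supremum of the $p\in[1,2]$ for which there are a Borel measure $\mu$ with $\mu(E)>0$ and some $q\in[1,\infty]$ such that (1) holds.

Two small examples. For $E=[0,1]^d$ with Lebesgue measure, Plancherel gives (1) with $p=q=2$, so $p_{\rm res}(E)=2$. For a point $E=\{x_0\}$ with the unit mass, $|\widehat f(x_0)|\le\|f\|_1$ gives (1) with $p=1$; that nothing larger works follows from Proposition 3 below.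

When we write $\nu(F)>0$, $F$ is $\nu$-measurable. Passing to a Borel subset of $F$ with the same measure, which can only lower the dimension, we may take $F$ Borel in the lower bounds for $\dim_HF$ below.

The basic test functions are wave packets. Put $g(y)=e^{\pi}e^{-\pi|y|^2}$, so that $\widehat g(\xi)=e^{\pi}e^{-\pi|\xi|^2}\ge1$ for $|\xi|\le1$, and for $x\in\mathbb R^d$, $r>0$ let
$$f_{x,r}(y)=r^dg(ry)\,e(x\cdot y),\qquad \widehat{f_{x,r}}(\xi)=\widehat g\Big(\frac{\xi-x}{r}\Big),\qquad \|f_{x,r}\|_p=r^{d/p'}\|g\|_p .\tag{2}$$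
In particular $\widehat{f_{x,r}}\ge1$ on $B(x,r)$.

**Lemma 1 (wave packet test).** Let (1) hold for $\nu\neq0$ with exponents $(p,q)$ and $p>1$. Then $q<\infty$, and $\nu(B(x,r))\le C'r^{qd/p'}$ for all $x\in\mathbb R^d$, $r>0$.

*Proof.* Suppose $q=\infty$. There is an $x$ with $\nu(B(x,r))>0$ for all $r>0$: otherwise every point has a ball of measure $0$ around it, and by the Lindelöf property countably many of the corresponding open balls cover $\mathbb R^d$, so $\nu=0$. For this $x$, (1) and (2) give $1\le\|\widehat{f_{x,r}}\|_{L^\infty(\nu)}\le C\|g\|_pr^{d/p'}$ for all $r>0$. This is false as $r\to0$, because $p'<\infty$. So $q<\infty$, and then $\nu(B(x,r))^{1/q}\le\|\widehat{f_{x,r}}\|_{L^q(\nu)}\le C\|g\|_pr^{d/p'}$. $\square$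

**Lemma 2 (mass distribution principle).** Let $s>0$, $\nu(A)>0$ and $\nu(B(x,r))\le Cr^s$ for all $x\in A$, $0<r\le1$. Then $\mathcal H^s(A)>0$, so $\dim_HA\ge s$.

*Proof.* Cover $A$ by sets $U_i$ of diameter $r_i\le1$, each containing a point $x_i\in A$. Then $A\cap U_i\subset B(x_i,r_i)$ (if $r_i=0$, this is a point, of measure $0$ by letting $r\to0$). So $\nu(A)\le C\sum_ir_i^s$ for every such cover. $\square$

**Proposition 3.** If (1) holds for $\nu$ with $(p,q)$ and $\nu(F)>0$, then $p\le\frac{2d}{2d-\dim_HF}$. Consequently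
$$p_{\rm res}(E)\le\frac{2d}{2d-\dim_H(E)}\qquad(E\subseteq\mathbb R^d).\tag{3}$$

*Proof.* The case $p=1$ is trivial, so let $p>1$. By Lemma 1, $q<\infty$ and $\nu$ is finite on balls. Choose a ball $B$ with $\nu(F\cap B)>0$ and let $\nu_0$ be $\nu$ restricted to $F\cap B$, a finite measure.

**Step 1.** *This step turns (1) into integrability of $\widehat{\nu_0}$.* By Fubini and Hölder, for Schwartz $f$,
$$\Big|\int f\,\widehat{\nu_0}\Big|=\Big|\int\widehat f\,d\nu_0\Big|\le\nu_0(\mathbb R^d)^{1/q'}\|\widehat f\|_{L^q(\nu)}\le C\|f\|_p .$$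
By density of Schwartz functions in $L^p$, $\widehat{\nu_0}\in L^{p'}(\mathbb R^d)$.

**Step 2.** *This step bounds the average mass of a ball.* The function $e^{-\pi|x|^2/r^2}$ has transform $r^de^{-\pi r^2|\xi|^2}$. By Fubini and then Hölder with exponents $p'/2$ and $(p'/2)'$ (recall $p'\ge2$),
$$e^{-\pi}\int\nu_0(B(x,r))\,d\nu_0(x)\le\iint e^{-\pi|x-y|^2/r^2}d\nu_0d\nu_0=\int r^de^{-\pi r^2|\xi|^2}|\widehat{\nu_0}(\xi)|^2d\xi\le C\,r^d\,r^{-d(1-2/p')}=Cr^{2d/p'} .$$

**Step 3.** *This step passes from averages to points.* Let $0<s<2d/p'$ and $G(x)=\sum_{k\ge0}2^{ks}\nu_0(B(x,2^{-k}))$. By Step 2, $\int G\,d\nu_0\le C\sum_k2^{ks-2kd/p'}<\infty$, so for some finite $K_0$ the set $A=F\cap B\cap\{G\le K_0\}$ has $\nu_0(A)>0$. For $x\in A$ and $0<r\le1$, choosing $k\ge0$ with $2^{-k-1}<r\le2^{-k}$, we get $\nu_0(B(x,r))\le2^{-ks}K_0\le2^sK_0r^s$. Lemma 2 gives $\dim_HF\ge s$. Letting $s\to2d/p'$, $\dim_HF\ge2d/p'=2d(1-\frac1p)$, which is the claim. $\square$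

For $d=1$ and dimension $\frac12$ the bound (3) is $\frac43$. Step 1 also shows that no other measure rescues the Cantor set $K$: if (1) held with $p=\frac43$ for some $\nu$ with $\nu(K)>0$, then $\nu_0=\nu|_K$ (finite by Lemma 1) would have $\widehat{\nu_0}\in L^4$, hence $\nu_0*\nu_0\in L^2$, although $\nu_0*\nu_0\ne0$ is carried by the null set $K+K$.

Here is the background.

1. (Łaba and Wang.) For $d\ge1$ and $\alpha\in(0,d)$ there is a compactly supported Borel probability measure of Hausdorff dimension $\alpha$ for which (1) holds for every $1\le p<2d/(2d-\alpha)$ with $q=2$.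
2. For every $\alpha\in[0,d]$ and $p\in[1,2d/(2d-\alpha)]$ there is a compact $E\subseteq\mathbb R^d$ with $\dim_HE=\alpha$ and $p_{\rm res}(E)=p$.
3. The set in item 2 can be chosen so that the endpoint $p=2d/(2d-\alpha)$ itself satisfies (1) for some $\mu$ with $\mu(E)>0$ and some $q$ in these cases: $d=1$, $\alpha=\frac12$ (Chen, combined with a result of Körner); $\alpha=d/n$ with an integer $n$ (Chen and Seeger); and there are related results of Shmerkin and Suomala by a different approach.

**Problem.** For every $d\ge1$ and $\alpha\in(0,d)$, are there a compact $E$ of dimension $\alpha$, a Borel measure $\mu$ with $\mu(E)>0$ and a $q\in[1,\infty]$ such that (1) holds at $p=2d/(2d-\alpha)$ itself?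

The answer is yes. Fix $d\ge1$, $0<\alpha<d$ and
$$p_0=\frac{2d}{2d-\alpha}\in(1,2),\qquad p_0'=\frac{2d}\alpha .$$
$C$ denotes constants depending only on $d,\alpha$, possibly changing from line to line. For a gauge function $\eta$, increasing near $0$, $\mathcal H^\eta$ is the Hausdorff measure built with $\eta(\operatorname{diam}U)$ in place of $(\operatorname{diam}U)^s$; for $\eta(r)=r^s$ it is $\mathcal H^s$.

**Theorem A.** There are a compact $E\subset[0,1]^d$ with $\dim_HE=\alpha$ and a Borel measure $\mu$ supported on $E$, $\frac34\le\mu(E)\le\frac54$, such that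
$$\int|\widehat f|^2\,d\mu\le\tfrac54\,\|f\|_{L^{p_0}(\mathbb R^d)}^2\qquad\text{for all Schwartz } f.\tag{4}$$
Moreover $\mu(B(x,r))\le Cr^\alpha$ for all $x\in\mathbb R^d$, $r>0$. Hence $\mathcal H^\alpha(E)>0$. Also $\mathcal H^\eta(E)<\infty$ for $\eta(r)=r^\alpha(\log\frac1r)^{-5}$.

**Theorem B.** For $E,\mu$ as in Theorem A, (1) holds for $(p,q)$, $p\in[1,2]$, $q\in[1,\infty]$, if and only if
$$1\le p\le\tfrac{2d}{2d-\alpha}\quad\text{and}\quad q\le\alpha p'/d\qquad(\text{with }\alpha p'/d=\infty\text{ if }p=1).\tag{R}$$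
No set of dimension $\alpha$ does better: if $\dim_HF=\alpha$, $\nu(F)>0$ and (1) holds for $\nu$ with exponents $(p,q)$, then (R) holds.

**Corollary C.** For every $\alpha\in[0,d]$ and $p\in[1,\frac{2d}{2d-\alpha}]$ there is a compact $E$ with $\dim_HE=\alpha$ and $p_{\rm res}(E)=p$, for which the supremum defining $p_{\rm res}(E)$ is attained, with $q=2$.

At $p=p_0$ condition (R) reads $q\le2$, so the exponent $q=2$ in Theorem A cannot be increased.

## 3. Constant factors per scale, and room for a logarithm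

**Better digits do not help.** One would first try to repair Section 1 with a better digit set: base $N$ and digits $D\subset\{0,\dots,N-1\}$ with $|D|=\sqrt N$, so that the dimension is still $\frac12$. Let $r(t)$ be the number of ways to write $t=a+b$ with $a,b\in D$. As before, $h_j*h_j=N^j\sum_sw_sT(N^jx-m_s)$ with $w_s=\prod_ir(s_i)|D|^{-2}$. Now tents may overlap, but all terms are nonnegative, so keeping the diagonal terms gives
$$\|h_j*h_j\|_2^2\ge\tfrac23\Big(N|D|^{-4}\sum_tr(t)^2\Big)^j .$$
The sum $\sum_tr(t)^2$ counts the solutions of $a+b=a'+b'$ in $D$, and the trivial ones with $\{a,b\}=\{a',b'\}$ already number $2|D|^2-|D|$. So each scale costs a factor at least $2-N^{-1/2}$. No choice of $D$ and $N$ avoids a constant factor per scale. If instead $|D|=L\sqrt N$, the trivial solutions contribute only $N(2|D|^2-|D|)|D|^{-4}\le2/L^2$. This suggests enlarging the set a little at each scale. If $L$ is a power of $\log N$, the dimension does not notice.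

**Additive errors.** To avoid products of constants we compare consecutive densities by subtraction. We look for $h_j:[0,1)^d\to\{0,H_j\}$, constant on grid cubes of side $1/M_j$, with decreasing supports and
$$\Big|\int|\widehat f|^2(h_j-h_{j-1})\,d\xi\Big|\le\epsilon_j\|f\|_{p_0}^2\quad\text{for all Schwartz }f,\qquad\sum_j\epsilon_j\le\tfrac14 .\tag{5}$$
Summing (5) gives a bound for $\int|\widehat f|^2h_j$ that is uniform in $j$.

How large may $H_j$ be in such a scheme? Take $x$ to be the center of a cube where $h_j=H_j$ and $r=\sqrt d/M_j$, so that $B(x,r)$ contains the cube. Then $\int|\widehat{f_{x,r}}|^2h_j\ge H_jM_j^{-d}$, while Plancherel gives $\int|\widehat{f_{x,r}}|^2h_{j-1}\le H_{j-1}\|f_{x,r}\|_2^2\le CH_{j-1}M_j^{-d}$, and $\|f_{x,r}\|_{p_0}^2=r^{\alpha}\|g\|_{p_0}^2$. Hence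
$$\epsilon_j\ge c\,M_j^{\alpha-d}(H_j-CH_{j-1}),\qquad c=c(d,\alpha)>0 .$$
So if $H_j/H_{j-1}\to\infty$ and $\epsilon_j\to0$, then $H_jM_j^{\alpha-d}\to0$. The number $T_j$ of surviving cubes satisfies $T_jM_j^{-d}H_j=\int h_j$, so $T_j/M_j^\alpha\to\infty$ as long as $\int h_j$ stays bounded below. The set must be larger than $M_j^\alpha$ cubes per stage. But only $\dim_HE=\alpha$ is required, and $H_j=M_j^{d-\alpha}(\log M_j)^{-5}$ is allowed. We shall see that random selection at very rapidly increasing scales achieves (5) with this $H_j$.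

## 4. From $\mathbb R^d$ to a torus of side $N$

Inequality (5) concerns all $f$ on $\mathbb R^d$. At grid scale $1/N$ we reduce it to a statement about vectors with $N^d$ entries.

For $N\in\mathbb N$ let $\Lambda_N=\{0,\dots,N-1\}^d$, $n=N^d$, and $Q_k=N^{-1}(k+[0,1)^d)$ for $k\in\Lambda_N$. For $F$ on $[0,N)^d$, viewed as $\mathbb R^d/N\mathbb Z^d$ with Lebesgue measure, put $\widehat F(k)=\int_{[0,N)^d}F(x)e(-k\cdot x/N)\,dx$ for $k\in\mathbb Z^d$. Parseval reads $N^{-d}\sum_{k\in\mathbb Z^d}|\widehat F(k)|^2=\|F\|_2^2$. Let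
$$\mathcal F_N=\big\{(\widehat F(k))_{k\in\Lambda_N}:\ \|F\|_{L^{p_0}([0,N)^d)}\le1\big\}\subset\mathbb C^{\Lambda_N}.$$
For example, $\mathcal F_1$ is the closed unit disc: $|\widehat F(0)|\le\|F\|_{p_0}$ by Hölder on the unit cube, and constants $F$ give every value. For general $N$, the function $F(x)=N^{-d/p_0}e(k\cdot x/N)$ has norm $1$, and its vector has the entry $N^{d-d/p_0}=N^{d/p_0'}=N^{\alpha/2}$ at $k$ and $0$ elsewhere. We write
$$R=N^{d/p_0'}=N^{\alpha/2}.$$

**Lemma 4 (transference).** Let $c:\Lambda_N\to\mathbb R$ and $\sigma=\sum_kc_k1_{Q_k}$. For Schwartz $f$,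
$$\Big|\int|\widehat f|^2\sigma\,d\xi\Big|\le\|f\|_{p_0}^2\ \sup_{a\in\mathcal F_N}\Big|N^{-d}\sum_kc_k|a_k|^2\Big| .$$

*Proof.* Let $S$ be the supremum on the right.

**Step 1.** *This step writes $\widehat f$ on each translated grid as Fourier coefficients of a periodic function.* For $\theta\in[0,1)^d$ put
$$F_\theta(x)=\sum_{m\in\mathbb Z^d}f(x+Nm)\,e(-\theta\cdot(x+Nm)/N),$$
an $N\mathbb Z^d$-periodic function. Since $e(-k\cdot m)=1$, unfolding the sum gives $\widehat{F_\theta}(k)=\int_{\mathbb R^d}f(y)e(-(k+\theta)\cdot y/N)\,dy=\widehat f((k+\theta)/N)$. Substituting $\xi=(k+\theta)/N$ in each $Q_k$,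
$$\int|\widehat f|^2\sigma=\int_{[0,1)^d}N^{-d}\sum_kc_k|\widehat{F_\theta}(k)|^2\,d\theta,$$
which by homogeneity is at most $S\int\|F_\theta\|_{p_0}^2\,d\theta$ in absolute value.

**Step 2.** *This step averages over $\theta$.* For fixed $x$, $|F_\theta(x)|=|\sum_mf(x+Nm)e(-\theta\cdot m)|$, so $\int|F_\theta(x)|^2d\theta=\sum_m|f(x+Nm)|^2$. Since $p_0\le2$, Minkowski's inequality allows us to take the $L^2_\theta$ norm inside, and $\ell^{p_0}\subset\ell^2$ with norm $1$:
$$\Big(\int\|F_\theta\|_{p_0}^2d\theta\Big)^{1/2}\le\Big\|\Big(\sum_m|f(\cdot+Nm)|^2\Big)^{1/2}\Big\|_{L^{p_0}([0,N)^d)}\le\Big\|\Big(\sum_m|f(\cdot+Nm)|^{p_0}\Big)^{1/p_0}\Big\|_{L^{p_0}([0,N)^d)}=\|f\|_{p_0}.\qquad\square$$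

With $N=1$ and $c=1$, where $\mathcal F_1$ is the unit disc, this gives the starting point of our construction:
$$\int_{[0,1]^d}|\widehat f|^2\,d\xi\le\|f\|_{p_0}^2 .\tag{6}$$

**Lemma 5.** $N^{-d}\sum_{k\in\Lambda_N}|a_k|^2\le C_1=C_1(d,\alpha)$ for all $a\in\mathcal F_N$, $N\ge1$.

*Proof.* This is (6) at scale $N$, for arbitrary periodic functions. Let $\varphi$ be Schwartz with $\widehat\varphi=1$ on $[0,1]^d$, and $\varphi_N(x)=\sum_m\varphi(x+Nm)$. Then $\widehat{\varphi_N}(k)=\widehat\varphi(k/N)=1$ for $k\in\Lambda_N$, so convolution on the torus with $\varphi_N$ does not change $\widehat F(k)$ for $k\in\Lambda_N$. By Parseval and Young's inequality, for $\|F\|_{p_0}\le1$,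
$$N^{-d}\sum_{k\in\Lambda_N}|\widehat F(k)|^2\le\|F*\varphi_N\|_2^2\le\|F\|_{p_0}^2\|\varphi_N\|_r^2,\qquad\tfrac1r=\tfrac32-\tfrac1{p_0}\in(\tfrac12,1).$$
Now $\|\varphi_N\|_1\le\|\varphi\|_1$. For $\|\varphi_N\|_\infty$ we may take $x\in[-\frac N2,\frac N2)^d$; for $m\ne0$, $\|x+Nm\|_\infty\ge N(\|m\|_\infty-\frac12)\ge\frac12\|m\|_\infty$, so the rapid decay of $\varphi$ gives $\|\varphi_N\|_\infty\le C$ uniformly in $N\ge1$. Hence $\|\varphi_N\|_r\le\|\varphi_N\|_1^{1/r}\|\varphi_N\|_\infty^{1-1/r}\le C$. $\square$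

## 5. Covering numbers of $\mathcal F_N$

Here is the selection that we have in mind. Given $h=\sum_kh_k1_{Q_k}$ with values in $\{0,H\}$, keep each cube $Q_k$ independently with probability $\delta=H/H'$ and multiply the density of the kept cubes by $1/\delta$. With selectors $\delta_k\in\{0,1\}$, Lemma 4 reduces (5) to
$$\sup_{a\in\mathcal F_N}|Z_a|\ \text{ small},\qquad Z_a=N^{-d}\sum_k\Big(\frac{\delta_k}\delta-1\Big)h_k|a_k|^2 .$$
For one fixed $a$ this is easy. By Hölder $|a_k|\le\|F\|_1\le R$, and with $h_k/\delta\le H'$ and Lemma 5,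
$$\operatorname{Var}Z_a\le N^{-2d}\sum_k\frac{h_k^2}{\delta}|a_k|^4\le H'N^{-d}\,R^2H\cdot N^{-d}\sum_k|a_k|^2\le C_1H\,H'N^{\alpha-d},$$
which is $C_1H(\log N)^{-5}$ for $H'=N^{d-\alpha}(\log N)^{-5}$. The difficulty is the supremum. A union bound over a fine net of the set $\mathcal F_N\subset\mathbb C^{N^d}$ has to pay for the logarithm of the size of the net. The volume count of such a net is of order $N^d$, against a gain that is only a power of $\log N$. So we must count at all scales at once, with coarse nets for large distances. This requires the covering numbers of $\mathcal F_N$ in the sup norm.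

**Definition (covering number).** $\mathcal N(T,u)$ is the least number of $\ell^\infty(\Lambda_N)$-balls of radius $u$, with arbitrary centers, that cover $T\subset\mathbb C^{\Lambda_N}$.

For instance, if $T$ is the unit ball of $\ell^\infty(\Lambda_N)$, then $\mathcal N(T,u)=1$ for $u\ge1$. For $u<1$, a maximal $u$-separated subset of $T$ is a $u$-net; the balls of radius $u/2$ about its points are disjoint and lie in a ball of radius $1+u/2$. Comparing volumes in real dimension $2n$, we get $\mathcal N(T,u)\le(1+2/u)^{2n}$. For $n=1$, the disc has a $u$-net of at most $(1+2/u)^2$ of its points, for every $u\in(0,1]$.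

**Lemma 6.** For $N\ge2$: $\displaystyle\int_0^\infty\sqrt{\log\mathcal N(\mathcal F_N,u)}\,du\le C\,R\,(\log N)^2 .$

*Proof.* **Step 1 (splitting).** *This step replaces the $L^{p_0}$ ball by an $L^1$ ball and an $\ell^2$ ball, which can each be covered well.* Let $\|F\|_{p_0}\le1$, $\lambda=N^{-d/p_0}$, $F_1=F1_{|F|>\lambda}$, $F_2=F-F_1$. Then
$$\|F_1\|_1\le\lambda^{1-p_0}\int|F|^{p_0}\le N^{d(p_0-1)/p_0}=R,\qquad\|F_2\|_2^2\le\lambda^{2-p_0}\int|F|^{p_0}\le N^{-2d/p_0+d}=(N^{-d/2}R)^2 .$$
By Parseval $\sum_k|\widehat{F_2}(k)|^2\le N^d\|F_2\|_2^2\le R^2$. Hence $\mathcal F_N\subset R(\mathcal A+\mathcal B)$ with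
$$\mathcal A=\{(\widehat F(k))_{k\in\Lambda_N}:\|F\|_1\le1\},\qquad\mathcal B=\Big\{a\in\mathbb C^{\Lambda_N}:\sum_k|a_k|^2\le1\Big\} .$$

**Step 2 (covering $\mathcal B$).** *This step uses that few coordinates can be large.* Let $N^{-d}\le u\le1$. A point of $\mathcal B$ has at most $u^{-2}$ coordinates with $|a_k|>u$. Replace the others by $0$ and the large ones by elements of a $u$-net of the unit disc with at most $(1+2/u)^2$ elements. There are at most $(n+1)^{u^{-2}}$ choices for the set of large coordinates, so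
$$\log\mathcal N(\mathcal B,u)\le u^{-2}\big(\log(n+1)+2\log(1+2/u)\big)\le Cu^{-2}\log N .$$

**Step 3 (covering $\mathcal A$ by Maurey's empirical method).** *This step approximates each point of $\mathcal A$ by an average of few characters.* Let $N^{-d}\le u\le1$ and $\chi_x=(e(-k\cdot x/N))_{k\in\Lambda_N}$. If $a=(\widehat F(k))_{k\in\Lambda_N}$ with $0<\|F\|_1\le1$, then $a=\mathbb E[\zeta\chi_X]$, where $X$ has density $|F|/\|F\|_1$ and $\zeta=\|F\|_1F(X)/|F(X)|$, $|\zeta|\le1$. If $F=0$, take $\zeta=0$. Let $(\zeta_i,X_i)$ be $m$ independent copies. For variables with values in $[-1,1]$, Hoeffding's inequality bounds the probability that an average of $m$ of them deviates from its mean by more than $t$ by $2e^{-mt^2/2}$. A union bound over the $2n$ real and imaginary parts of the coordinates gives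
$$\mathbb P\Big(\text{some part of }\tfrac1m\sum_i\zeta_i\chi_{X_i}-a\text{ exceeds }t\text{ in absolute value}\Big)\le4n\,e^{-mt^2/2} .$$
For $t=2\sqrt{\log(4n)/m}$ the right side is $(4n)^{-1}<1$. So some outcome satisfies
$$\Big\|\tfrac1m\sum_i\zeta_i\chi_{x_i}-a\Big\|_\infty\le\sqrt2\,t\le3\sqrt{\log(4n)/m}\le\tfrac u2,\qquad m=\lceil36u^{-2}\log(4n)\rceil .$$
It remains to discretize. Since $|\chi_x(k)-\chi_{x'}(k)|\le2\pi|k\cdot(x-x')|/N\le2\pi d\|x-x'\|_\infty$, each $\zeta_i\chi_{x_i}$ is within $\frac u4+\frac u4=\frac u2$ of some $\zeta'\chi_{x'}$ with $\zeta'$ in a $\frac u4$-net of the disc and $x'$ in a $\frac u{8\pi d}$-net of $[0,N)^d$. There are at most $(1+8/u)^2(1+8\pi dN/u)^d\le N^C$ such pairs, because $u\ge N^{-d}$ and $N\ge2$. So $\mathcal A$ is covered by the $u$-balls about at most $N^{Cm}$ averages, and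
$$\log\mathcal N(\mathcal A,u)\le Cm\log N\le Cu^{-2}(\log N)^2 .$$

**Step 4 (integration).** *This step combines the bounds.* Since $\mathcal N(R(\mathcal A+\mathcal B),v)\le\mathcal N(\mathcal A,\frac v{2R})\,\mathcal N(\mathcal B,\frac v{2R})$, Steps 1–3 give
$$\log\mathcal N(\mathcal F_N,v)\le CR^2(\log N)^2v^{-2}\qquad\text{for }2RN^{-d}\le v\le R .$$
Since $\|a\|_\infty\le R$ on $\mathcal F_N$, we have $\mathcal N(\mathcal F_N,v)=1$ for $v\ge R$. For $v\le2RN^{-d}$, which is $\le R$, the volume bound gives $\mathcal N(\mathcal F_N,v)\le(1+2R/v)^{2n}\le(3R/v)^{2n}$, so $\log\mathcal N(\mathcal F_N,v)\le2N^d\log(3R/v)$. With $v=Rw$ in the second part, the integral is at most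
$$CR\log N\int_{2RN^{-d}}^R\frac{dv}v+\sqrt2\,N^{d/2}R\int_0^{2N^{-d}}\sqrt{\log(3/w)}\,dw .$$
The first term is at most $CR(\log N)^2$. By Cauchy–Schwarz, $\int_0^x\sqrt{\log(3/w)}\,dw\le x^{1/2}\big(x\log(3/x)+x\big)^{1/2}=x\sqrt{1+\log(3/x)}$, so the second term is at most $CRN^{-d/2}\sqrt{\log N}\le CR(\log N)^2$. $\square$

## 6. Chaining and the random selection lemma

The next lemma is Dudley's entropy bound in the form that we need (see Ledoux–Talagrand, *Probability in Banach Spaces*, Ch. 11). Say that a real random variable $X$ is *subgaussian with parameter $\tau\ge0$* if $\mathbb Ee^{sX}\le e^{s^2\tau^2/2}$ for all $s\in\mathbb R$. The example to keep in mind is $X=\sum_k\varepsilon_kv_k$ with independent uniform signs $\varepsilon_k$ and real $v_k$. Here $\mathbb Ee^{sX}=\prod_k\cosh(sv_k)\le e^{s^2\sum v_k^2/2}$, so $\tau=(\sum_kv_k^2)^{1/2}$ works.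

**Lemma 7 (chaining).** Let $T\subset\mathbb C^{\Lambda_N}$ with $0\in T$ and $\|a\|_\infty\le R$ on $T$. Let $(X_a)_{a\in T}$ be random variables on a finite probability space, each outcome giving a continuous function of $a$, with $X_0=0$ and $X_a-X_b$ subgaussian with parameter $L\|a-b\|_\infty$ for all $a,b\in T$. Then
$$\mathbb E\sup_{a\in T}|X_a|\le4LR+24L\int_0^\infty\sqrt{\log\mathcal N(T,u)}\,du .$$

*Proof.* **Step 1.** *This step bounds a finite maximum.* If $X_1,\dots,X_m$ are subgaussian with parameter $\tau>0$, then for $s>0$, by Jensen, $e^{s\,\mathbb E\max|X_i|}\le\mathbb E\sum_i(e^{sX_i}+e^{-sX_i})\le2me^{s^2\tau^2/2}$. So $\mathbb E\max_i|X_i|\le\frac{\log(2m)}s+\frac{s\tau^2}2$, and $s=\sqrt{2\log(2m)}/\tau$ gives $\mathbb E\max_i|X_i|\le\tau\sqrt{2\log(2m)}$. If $\tau=0$, both sides are $0$.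

**Step 2.** *This step writes $X_a$ as a telescoping sum along nets.* Let $u_i=2^{-i}R$ and $T_0=\{0\}$. For $i\ge1$ cover $T$ by $n_i=\mathcal N(T,u_i/2)$ balls of radius $u_i/2$ and pick a point of $T$ in each. This gives $T_i\subset T$ with at most $n_i$ points such that every $a\in T$ is within $u_i$ of some $\pi_i(a)\in T_i$. (This is the passage from arbitrary centers to centers in $T$.) With $\pi_0(a)=0$ this also holds for $i=0$. By continuity $X_a=\sum_{i\ge1}(X_{\pi_i(a)}-X_{\pi_{i-1}(a)})$.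

**Step 3.** *This step sums the increments.* At level $i$ there are at most $n_i^2$ pairs $(\pi_i(a),\pi_{i-1}(a))$, at distance at most $u_i+u_{i-1}=3u_i$. By Step 1,
$$\mathbb E\sup_a|X_a|\le\sum_{i\ge1}3Lu_i\sqrt{2\log(2n_i^2)}\le3L\sum_{i\ge1}u_i\big(\sqrt{2\log2}+2\sqrt{\log n_i}\big) .$$
Here $\sum_{i\ge1}u_i=R$ and $3\sqrt{2\log2}\le4$. Since $\mathcal N(T,\cdot)$ is nonincreasing, $u_i\sqrt{\log\mathcal N(T,u_i/2)}\le4\int_{u_i/4}^{u_i/2}\sqrt{\log\mathcal N(T,v)}\,dv$, and these intervals have disjoint interiors. $\square$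

**Lemma 8 (random selection).** Let $h:[0,1)^d\to\{0,H\}$, $H\ge1$, be constant on the cubes of side $1/M$ of the grid. Let $N\ge2$ be a multiple of $M$, $H'\ge H$ and $\delta=H/H'$. Let $(\delta_k)_{k\in\Lambda_N}$ be i.i.d. with $\mathbb P(\delta_k=1)=\delta=1-\mathbb P(\delta_k=0)$. Write $h=\sum_kh_k1_{Q_k}$, $h'=\sum_k\frac{\delta_k}\delta h_k1_{Q_k}$ (with values in $\{0,H'\}$), and $Z_a=N^{-d}\sum_k(\frac{\delta_k}\delta-1)h_k|a_k|^2$. With $B=(H'N^{\alpha-d})^{1/2}(\log N)^2$,
$$\mathbb E\sup_{a\in\mathcal F_N}|Z_a|\le C(BH^{1/2}+B^2),\qquad\operatorname{Var}\Big(\int h'\Big)\le H'N^{-d}\int h .$$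

*Proof.* Let $\Delta=\mathbb E\sup_{a\in\mathcal F_N}|Z_a|$, which is finite because $\mathcal F_N$ is bounded and there are finitely many outcomes, and put
$$Y=\sup_{a\in\mathcal F_N}N^{-d}\sum_k\frac{\delta_k}\delta h_k|a_k|^2 .$$

**Step 1 (symmetrization).** *This step replaces the centered selectors by random signs, for which Lemma 7 applies.* Let $(\delta_k')$ be an independent copy of $(\delta_k)$. Since $\mathbb E\delta_k'/\delta=1$, Jensen gives
$$\Delta\le\mathbb E\sup_a\Big|N^{-d}\sum_k\frac{\delta_k-\delta_k'}\delta h_k|a_k|^2\Big| .$$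
The variables $\delta_k-\delta'_k$ are independent and symmetric, so multiplying them by independent signs $\varepsilon_k$ does not change the right side, and the triangle inequality gives
$$\Delta\le2\,\mathbb E_\delta\mathbb E_\varepsilon\sup_a|X_a|,\qquad X_a=N^{-d}\sum_k\varepsilon_k\frac{\delta_k}\delta h_k|a_k|^2 .$$

**Step 2 (the increments).** *This step controls $X_a-X_b$ by $\|a-b\|_\infty$, with a constant involving the random quantity $Y$ itself.* Fix $(\delta_k)$. By the sign example, $X_a-X_b$ is subgaussian with parameter $D(a,b)$, where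
$$D(a,b)^2=N^{-2d}\sum_k\Big(\frac{\delta_k}\delta h_k\Big)^2(|a_k|^2-|b_k|^2)^2 .$$
We use $\frac{\delta_k}\delta h_k\le H'$ for one of the two factors, $\big||a_k|-|b_k|\big|\le\|a-b\|_\infty$, and $(|a_k|+|b_k|)^2\le2|a_k|^2+2|b_k|^2$:
$$D(a,b)^2\le\|a-b\|_\infty^2\cdot N^{-d}H'\cdot N^{-d}\sum_k\frac{\delta_k}\delta h_k(|a_k|+|b_k|)^2\le4H'N^{-d}Y\,\|a-b\|_\infty^2 .$$

**Step 3 (chaining).** *This step bounds the conditional expectation.* We have $0\in\mathcal F_N$, $X_0=0$, $\|a\|_\infty\le R$ on $\mathcal F_N$, and $X_a$ is continuous in $a$. Lemma 7 with $L=2(H'N^{-d}Y)^{1/2}$ and Lemma 6 give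
$$\mathbb E_\varepsilon\sup_a|X_a|\le CL\big(R+R(\log N)^2\big)\le C(H'N^{-d}Y)^{1/2}N^{\alpha/2}(\log N)^2=CB\,Y^{1/2} .$$

**Step 4 (closing the loop).** *This step removes $Y$.* By Lemma 5 and $h_k\le H$, $Y\le C_1H+\sup_a|Z_a|$, so $\mathbb EY\le C_1H+\Delta$. By Jensen, $\mathbb EY^{1/2}\le(\mathbb EY)^{1/2}$, hence
$$\Delta\le CB(C_1H+\Delta)^{1/2}\le CBH^{1/2}+CB\Delta^{1/2}\le CBH^{1/2}+CB^2+\tfrac12\Delta .$$
Since $\Delta<\infty$, the first claim follows.

**Step 5 (variance).** *This step controls the total mass.* By independence and $h_k/\delta\le H'$,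
$$\operatorname{Var}\Big(\int h'\Big)=N^{-2d}\sum_kh_k^2\,\frac{\delta(1-\delta)}{\delta^2}\le N^{-2d}\sum_k\frac{h_k^2}\delta\le H'N^{-d}\cdot N^{-d}\sum_kh_k=H'N^{-d}\int h.\qquad\square$$

For the regular choice $H'=N^{d-\alpha}$ we would have $B=(\log N)^2$, and the lemma would give nothing small; Section 3 showed that in this case nothing small can be expected. With five logarithms removed from $H'$, four are used up by $B^2$ and one is left.

## 7. Building the measure: proof of Theorem A

**Step 1 (the densities).** *This step produces the sequence in (5) with $\epsilon_j=2^{-j-2}$.* Let $M_0=1$, $h_0=1_{[0,1)^d}$, $H_0=1$. Suppose that $h_{j-1}:[0,1)^d\to\{0,H_{j-1}\}$, with $H_{j-1}\ge1$, is constant on grid cubes of side $1/M_{j-1}$ and $\int h_{j-1}\le\frac54$. Apply Lemma 8 with $h=h_{j-1}$, $N$ a large multiple of $M_{j-1}$, and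
$$H'=N^{d-\alpha}(\log N)^{-5} .$$
Since $\alpha<d$, $H'\ge H_{j-1}$ for large $N$. Moreover
$$B^2=(\log N)^{-5}(\log N)^4=(\log N)^{-1},\qquad\operatorname{Var}\Big(\int h'\Big)\le\tfrac54N^{-\alpha}(\log N)^{-5} .$$
As $N\to\infty$ *with $H_{j-1}$ fixed*, both $BH_{j-1}^{1/2}+B^2$ and the variance tend to $0$. Here we use that the scales increase very rapidly: $N$ is chosen after $H_{j-1}$ is known. For $N$ large, Markov's inequality gives $\sup_{a\in\mathcal F_N}|Z_a|\le2^{-j-2}$ with probability greater than $\frac12$. Since $\mathbb E\int h'=\int h_{j-1}$, Chebyshev's inequality gives $|\int h'-\int h_{j-1}|\le2^{-j-2}$ with probability greater than $\frac12$. So for some $N=:M_j>M_{j-1}$ some outcome $h'=:h_j$ satisfies both. By Lemma 4 with $c_k=(\frac{\delta_k}\delta-1)h_k$, that is, $\sigma=h_j-h_{j-1}$,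
$$\Big|\int|\widehat f|^2(h_j-h_{j-1})\Big|\le2^{-j-2}\|f\|_{p_0}^2\ \ \forall f\text{ Schwartz},\qquad\Big|\int h_j-\int h_{j-1}\Big|\le2^{-j-2},\qquad\{h_j>0\}\subset\{h_{j-1}>0\} .\tag{7}$$
The density $h_j$ has values in $\{0,H_j\}$ with $H_j=M_j^{d-\alpha}(\log M_j)^{-5}\ge H_{j-1}\ge1$ and is constant on grid cubes of side $1/M_j$. Since $\int h_0=1$ and $\sum_{j\ge1}2^{-j-2}=\frac14$, we have $\frac34\le\int h_j\le\frac54$ for all $j$, so the induction continues. Adding (7) to (6),
$$\int|\widehat f|^2h_j\le\big(1+\tfrac14\big)\|f\|_{p_0}^2\qquad\text{for all }j\text{ and all Schwartz }f .\tag{8}$$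

**Step 2 (the limit).** *This step passes to a measure on a compact set.* Let $E_j=\overline{\{h_j>0\}}$, a decreasing sequence of compact subsets of $[0,1]^d$, and $E=\bigcap_jE_j$. Let $\mu$ be a weak limit of a subsequence of the measures $h_j\,dx$ on $[0,1]^d$. Testing against $1$, $\mu([0,1]^d)\in[\frac34,\frac54]$. For each $j$ the set $[0,1]^d\setminus E_j$ is relatively open and is null for $h_i\,dx$ when $i\ge j$, so it is $\mu$-null. Hence $\mu$ is carried by $E$, and $\frac34\le\mu(E)\le\frac54$. Since $|\widehat f|^2$ is continuous, (8) passes to the limit and gives (4), which is (1) with $p=p_0$ and $q=2$.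

**Step 3 (upper bound for the size of $E$).** *This step checks that the extra logarithms do not raise the dimension.* $E\subset E_j$ is covered by $T_j$ closed cubes of side $1/M_j$, where $T_jM_j^{-d}H_j=\int h_j\le\frac54$, so
$$T_j\le\tfrac54M_j^\alpha(\log M_j)^5 .$$
These cubes have diameter $\sqrt d/M_j\to0$. For $\beta>\alpha$, $T_j(\sqrt d/M_j)^\beta\to0$, so $\mathcal H^\beta(E)=0$ and $\dim_HE\le\alpha$. For $\eta(r)=r^\alpha(\log\frac1r)^{-5}$,
$$T_j\,\eta(\sqrt d/M_j)\le\tfrac54d^{\alpha/2}\Big(\frac{\log M_j}{\log(M_j/\sqrt d)}\Big)^5\longrightarrow\tfrac54d^{\alpha/2},$$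
so $\mathcal H^\eta(E)<\infty$.

**Step 4 (lower bound).** *This step reads the ball condition off (4).* For $x\in\mathbb R^d$ and $r>0$, (4) applied to the wave packet $f_{x,r}$ gives, by (2),
$$\mu(B(x,r))\le\int|\widehat{f_{x,r}}|^2d\mu\le\tfrac54\|g\|_{p_0}^2\,r^{2d/p_0'}=Cr^\alpha .$$
Since $\mu(E)>0$, Lemma 2 gives $\mathcal H^\alpha(E)>0$, so $\dim_HE\ge\alpha$. This proves Theorem A, and the answer to the Problem is yes. $\blacksquare$

## 8. The exact range of exponents: proof of Theorem B

**Step 1 (sufficiency).** *This step obtains all pairs in (R) from the two corner pairs $(1,\infty)$ and $(p_0,2)$.* Let $f\in L^1\cap L^{p_0}$, and approximate $f$ by Schwartz functions $f_i$ in both norms at once. Then $\widehat{f_i}\to\widehat f$ uniformly, so, $\mu$ being finite, (4) holds for $f$ and its continuous transform $\widehat f$. Trivially $\|\widehat f\|_{L^\infty(\mu)}\le\|f\|_1$. The Riesz–Thorin theorem between $(1,\infty)$ and $(p_0,2)$ with parameter $\theta\in[0,1]$ gives the pairs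
$$\frac1q=\frac\theta2,\qquad\frac1{p'}=\frac\theta{p_0'}=\frac{\theta\alpha}{2d},$$
first for simple functions and then for Schwartz functions, by approximation in $L^1\cap L^p$, since $L^1$ convergence makes the transforms converge uniformly. As $\theta$ runs over $[0,1]$, these are exactly the pairs with $1\le p\le p_0$ and $q=\alpha p'/d$. Smaller $q$ follow from Hölder's inequality, because $\mu$ is finite.

**Step 2 (necessity).** *This step treats any $\nu$ and $F$ with $\nu(F)>0$ and $\dim_HF=\alpha$.* By Proposition 3, $p\le\frac{2d}{2d-\alpha}$. If $p=1$, there is nothing more to prove. If $p>1$, Lemma 1 gives $q<\infty$ and $\nu(B(x,r))\le Cr^{qd/p'}$ for all $x,r$. Since $\nu(F)>0$, Lemma 2 gives $\alpha=\dim_HF\ge qd/p'$, that is, $q\le\alpha p'/d$. Applied to $F=E$ and $\nu=\mu$, this is the "only if" part. $\blacksquare$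

## 9. Prescribed $p_{\rm res}$ with an attained supremum: proof of Corollary C

Here $\alpha\in[0,d]$ and $p\in[1,\frac{2d}{2d-\alpha}]$ are arbitrary. Item 2 of Section 2 is used as a known result.

**Step 1 (a set that attains $p$).** *This step finds the dimension for which $p$ is the critical exponent.* Let $\beta=2d/p'\in[0,\alpha]$, so that $p=\frac{2d}{2d-\beta}$. Let $E_\beta$ be the set of Theorem A with $\beta$ in place of $\alpha$ if $0<\beta<d$, a point with the unit mass if $\beta=0$, and $[0,1]^d$ with Lebesgue measure if $\beta=d$. In the first case $p$ is attained with $q=2$ by Theorem A. For $\beta=0$ we have $p=1$, which is trivially attained, also with $q=2$. For $\beta=d$ we have $p=2$, attained with $q=2$ by Plancherel. In all cases $\dim_HE_\beta=\beta$, and $p_{\rm res}(E_\beta)\le p$ by (3).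

**Step 2 (raising the dimension to $\alpha$).** *This step adds a set of dimension $\alpha$ that does not increase the exponent.* By item 2 of Section 2 there is a compact $F$ with $\dim_HF=\alpha$ and $p_{\rm res}(F)=p$. Put $E=E_\beta\cup F$, a compact set with $\dim_HE=\max(\beta,\alpha)=\alpha$. If (1) holds for some $\nu$ with $\nu(E)>0$, then $\nu(E_\beta)>0$ or $\nu(F)>0$, so its exponent is at most $\max(p_{\rm res}(E_\beta),p_{\rm res}(F))\le p$. Thus $p_{\rm res}(E)\le p$. The measure on $E_\beta$ gives $E$ positive mass and satisfies (1) with exponents $(p,2)$. So $p_{\rm res}(E)=p$, and the supremum is attained with $q=2$. $\blacksquare$
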